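
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A noncommutative unit-central morphic ring}


\begin{abstract}
A ring is unit-central if all its units are central, and right morphic if
$R/aR$ is isomorphic to the right annihilator of $a$ for every $a\in R$. We show
that a unit-central right morphic ring need not be commutative: over every field
there is a noncommutative algebra that is unit-central and both left and right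
morphic. It is a square-zero extension of a principal ideal domain $A$ by $Q/A$,
where $Q$ is the fraction field of $A$. The domain $A$ is built so as to have
only scalar units and yet carry two independent derivations. In the positive
direction, we prove that every unit-central right morphic ring is commutative up
to a square-zero ideal of central elements.
\end{abstract}

\section{Introduction}

Rings are associative with identity, and $k$ always denotes a field. For an
element $a$ of a ring $R$ let
\[
r(a)=\{x\in R: ax=0\}
\]
be its right annihilator. Left multiplication by $a$ always gives an isomorphism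
$R/r(a)\cong aR$ of right $R$-modules. Following Nicholson and
S\'anchez-Campos, the element $a$ is called \emph{right morphic} if the roles of
$aR$ and $r(a)$ can be exchanged, that is, if
\[
R/aR\;\cong\; r(a)\qquad\text{as right $R$-modules,}
\]
and $R$ is \emph{right morphic} if all its elements are right morphic. It is
\emph{left morphic} if its opposite ring is right morphic. A ring is
\emph{unit-central} if each of its units is central. This paper answers the
following question \cite[Question 3.3]{ART}:
\begin{quote}
\emph{Is every unit-central right morphic ring commutative?}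
\end{quote}

Unit-centrality alone is a weak condition. The free algebra $k\langle
x,y\rangle$ is unit-central, since by degree its only units are
the nonzero scalars, and it is far from commutative. But it is not right
morphic. If $a$ is right morphic and $r(a)=0$, then $R/aR=0$, so $aR=R$; in
particular, a right morphic domain is a division ring. Thus right morphic rings
tend to have many units. If all these units are central, commutativity is a
plausible guess, and it is correct, for instance, for reduced rings
(Example~\ref{ex:reduced}). In general it is wrong.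

\begin{theorem}\label{thm:A}
Let $k$ be a field. There is a noncommutative $k$-algebra $R$ that is
unit-central, right morphic and left morphic. Moreover $J(R)^2=0$ and $R/J(R)$
is a commutative principal ideal domain.
\end{theorem}

The guess is nevertheless nearly right. Write $Z(R)$ for the center, $J(R)$ for
the Jacobson radical, and $[x,y]=xy-yx$.

\begin{theorem}\label{thm:B}
Let $R$ be a unit-central right morphic ring, $N$ its set of nilpotent elements,
$J=J(R)$, and $I$ the ideal generated by all commutators.
\begin{enumerate}
\item[(1)] $N$ is an ideal, $N\subseteq J\subseteq Z(R)$, and $IJ=JI=0$.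
\item[(2)] $I\subseteq N\cap Z(R)$ and $I^2=0$. In particular $R/N$ and $R/J$
are commutative, and $[[x,y],z]=0$ and $[x,y][z,w]=0$ for all $x,y,z,w\in R$.
\item[(3)] If the ring $R/J$ is generated by its units and idempotents (for
example, if $R/J$ is von Neumann regular), then $R$ is commutative. If $R$ is
semiprime, then $R$ is commutative.
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:A} one cannot add $I=0$ to this list.

Theorem~\ref{thm:B} shows where to look for an example: it must be an extension
of a commutative ring by a square-zero ideal that contains the commutators, and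
the commutative quotient should have few units and idempotents.
Section~\ref{sec:attempt} makes a first attempt, with quotient $k[x,y]$, which
is unit-central but not morphic. Section~\ref{sec:ext} shows that the extension
becomes morphic if the quotient is a B\'ezout domain $A$ with fraction field $Q$
and the square-zero ideal is the divisible module $Q/A$. The price is that $A$
must be B\'ezout and still carry derivations that kill all its units; such a
domain is built in Section~\ref{sec:pid}. Section~\ref{sec:proofA} proves
Theorem~\ref{thm:A}, and Section~\ref{sec:B} proves Theorem~\ref{thm:B},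
independently of Sections~\ref{sec:ext}--\ref{sec:proofA}.

\medskip
\noindent\textbf{Conventions.} $B^*$ is the unit group of $B$. A \emph{UFD} is
a commutative domain in which every nonzero element is a unit times a product of
prime elements; two nonzero elements are \emph{coprime} if no prime element
divides both. A commutative domain is \emph{B\'ezout} if every ideal with two
generators is principal. A \emph{derivation} $D:B\to V$ from a commutative ring
$B$ to a $B$-module $V$ is an additive map with $D(fg)=fD(g)+gD(f)$; then
$D(1)=0$. We use the following standard facts about $J=J(R)$: $1+z$ is a unit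
for $z\in J$; an element that is a unit modulo $J$ is a unit; every ideal
consisting of nilpotent elements lies in $J$; and for an ideal $K$ the image of
$J$ in $R/K$ lies in $J(R/K)$.

\section{Mates, and a first attempt}\label{sec:attempt}

The morphic condition can be restated without an isomorphism.

\begin{lemma}\label{lem:mates}
Let $R$ be a ring and $a\in R$.
\begin{enumerate}
\item[(a)] The element $a$ is right morphic if and only if there is $b\in R$ with
\[
aR=r(b)\qquad\text{and}\qquad bR=r(a).
\]
We call $b$ a \emph{mate} of $a$.
\item[(b)] If $a$ is right morphic and $r(a)=0$, then $a$ is a unit.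
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\sigma:R/aR\to r(a)$ is an isomorphism, put $b=\sigma(1+aR)$. Then
$bx=\sigma(x+aR)$ for all $x$, so $bR=r(a)$ and $r(b)=aR$. Conversely, a mate
$b$ gives $R/aR=R/r(b)\cong bR=r(a)$.

(b) A mate $b$ lies in $r(a)=0$, so $aR=r(0)=R$ and $ac=1$ for some $c$. Then
$a(ca-1)=0$, so $ca=1$.
\end{proof}

\begin{example}[A unit-central ring that is not commutative]\label{ex:first}
Let $S=k[x,y]\oplus\varepsilon k[x,y]$, with the biadditive product in which
$\varepsilon$ is central, $\varepsilon^2=0$, and
\[
f*g=fg+\varepsilon f_xg_y\qquad(f,g\in k[x,y]),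
\]
subscripts denoting partial derivatives. In full,
$(f+\varepsilon f')*(g+\varepsilon g')=fg+\varepsilon(fg'+f'g+f_xg_y)$. The
product is associative: both $(f*g)*h$ and $f*(g*h)$ equal
$fgh+\varepsilon(f_xg_yh+f_xgh_y+fg_xh_y)$. We have
\[
[f+\varepsilon f',\,g+\varepsilon g']=\varepsilon(f_xg_y-g_xf_y).
\]
Thus $[x,y]=\varepsilon\ne0$. If $f+\varepsilon f'$ is a unit, then
$f\in k[x,y]^*=k^*$, so $f_x=f_y=0$ and $f+\varepsilon f'$ is central. So $S$ is
unit-central and noncommutative.

It is not right morphic. Indeed
$x*(h+\varepsilon l)=xh+\varepsilon(xl+h_y)$ vanishes only for $h=l=0$, so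
$r(x)=0$, but $x$ is not a unit; by Lemma~\ref{lem:mates}(b), $x$ is not right
morphic.
\end{example}

What makes $S$ unit-central is that the commutator is built from derivations,
and these kill the units of $k[x,y]$. What it lacks is annihilators: a nonzero
nonunit $a$ of the base ring should kill a nonzero element of the square-zero
ideal. If the base ring is a domain $A$ with fraction field $Q$, the module
$Q/A$ is made for this, since $a$ kills $a^{-1}+A\neq 0$.

\section{Extensions of a B\'ezout domain by $Q/A$}\label{sec:ext}

Let $A$ be a commutative domain with fraction field $Q$, and let $M=Q/A$. Two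
properties of $M$ will be used. It is divisible: $aM=M$ for $0\neq a\in A$. And
\[
\{n\in M: an=0\}=a^{-1}A/A\qquad(0\ne a\in A).
\]
We twist the trivial extension of $A$ by $M$ with a cocycle, as in
Example~\ref{ex:first}. The principal right ideals and the right annihilators of
elements turn out to be the same as without the twist.

\begin{proposition}\label{prop:ext}
Let $A$ be a B\'ezout domain with fraction field $Q$, let $M=Q/A$, and let
$\varphi:A\times A\to M$ be biadditive with
$\varphi(1,\cdot)=\varphi(\cdot,1)=0$ and
\begin{equation}\label{eq:cocycle}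
a\varphi(b,c)-\varphi(ab,c)+\varphi(a,bc)-c\,\varphi(a,b)=0
\qquad(a,b,c\in A).
\end{equation}
Then $R=A\oplus M$ with the product
\[
(a,m)(c,n)=(ac,\;an+cm+\varphi(a,c))
\]
is a right and left morphic ring.
\end{proposition}

\begin{proof}
The product is biadditive and $(1,0)$ is an identity. The first components of
$\big((a,m)(b,l)\big)(c,n)$ and $(a,m)\big((b,l)(c,n)\big)$ are both $abc$, and
the second components are
\begin{gather*}
abn+acl+bcm+c\varphi(a,b)+\varphi(ab,c),\\
abn+acl+bcm+a\varphi(b,c)+\varphi(a,bc);
\end{gather*}
they agree by \eqref{eq:cocycle}. So $R$ is a ring. In the opposite ring the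
product of $(a,m)$ and $(c,n)$ is $(c,n)(a,m)=(ac,\,an+cm+\varphi(c,a))$. This
is a ring of the same form, for $\varphi^{\mathrm{op}}(a,c)=\varphi(c,a)$, and
$\varphi^{\mathrm{op}}$ satisfies \eqref{eq:cocycle} because the opposite ring
is associative. So it suffices to show that $R$ is right morphic.

For $0\ne d\in A$ put
\[
P_d=dA\oplus M,\qquad K_d=0\oplus d^{-1}A/A .
\]
We show that for every $s\in R$ there is $d\ne0$ such that
\begin{equation}\label{eq:two}
\text{either}\quad sR=P_d,\ r(s)=K_d\qquad\text{or}\qquad sR=K_d,\ r(s)=P_d .
\end{equation}
Both alternatives occur for each $d$, and this will provide the mates.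

\emph{Elements $s=(a,m)$ with $a\ne0$: the first alternative, with $d=a$.} If
$s(c,n)=0$, then $ac=0$, so $c=0$, and what remains is $an=0$. Hence $r(s)=K_a$.
Clearly $sR\subseteq aA\oplus M$. Given $(ac,n')$ in $aA\oplus M$, divisibility
of $M$ provides $n$ with $an=n'-cm-\varphi(a,c)$, and then $s(c,n)=(ac,n')$.
Hence $sR=P_a$.

\emph{Elements $s=(0,m)$: the second alternative.} As $A$ is B\'ezout, $m$ can
be written in lowest terms: if $m=p'/d'+A$ with $d'\ne0$ and $p'A+d'A=gA$, put
$p'=gp$, $d'=gd$. Then $m=p/d+A$, and cancelling $g$ in an expression of $g$ by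
$p'$ and $d'$ gives $up+vd=1$ with $u,v\in A$. Now
\[
\frac1d=u\cdot\frac pd+v ,
\]
so $m$ and $d^{-1}+A$ are multiples of each other. Therefore $Am=d^{-1}A/A$, and
$cm=0$ if and only if $c\in dA$. Since $s(c,n)=(0,cm)$, we get $sR=K_d$ and
$r(s)=P_d$. (For $m=0$ this is the case $p=0$, $d=1$.)

It remains to find mates. By what was just shown, $(d,0)$ realizes the first
alternative in \eqref{eq:two} and $(0,d^{-1}+A)$ the second. Hence if $s$
satisfies the first alternative, then $t=(0,d^{-1}+A)$ has $tR=K_d=r(s)$ and
$r(t)=P_d=sR$; if $s$ satisfies the second, then $t=(d,0)$ has $tR=P_d=r(s)$ and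
$r(t)=K_d=sR$. In both cases $t$ is a mate of $s$, and
Lemma~\ref{lem:mates}(a) applies.
\end{proof}

\begin{example}
For $A=\mathbb Z$ and $\varphi=0$ we obtain the commutative morphic ring
$\mathbb Z\oplus\mathbb Q/\mathbb Z$. The element $(6,0)$ generates
$6\mathbb Z\oplus\mathbb Q/\mathbb Z$, and its annihilator consists of the six
elements of $0\oplus\frac16\mathbb Z/\mathbb Z$; for its mate
$(0,\frac16+\mathbb Z)$ the two are exchanged.
\end{example}

\begin{remark}[The B\'ezout condition cannot be dropped]\label{rem:bezout}
Let $R=A\oplus M$ be formed as in Proposition~\ref{prop:ext} from $A=k[x,y]$,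
which is not B\'ezout, and any $\varphi$ as there, and let $s=(0,x/y+A)$. Then
$r(s)=yA\oplus M$. Suppose that $t$ is a mate of $s$. As $tR=yA\oplus M$, it has
the form $t=(\lambda y,m')$ with $\lambda\in k^*$, and the first computation in
the proof, which uses only that $A$ is a domain, gives
$r(t)=0\oplus y^{-1}A/A$. But $sR=0\oplus A(x/y+A)$, and
$1/y\notin A\,\frac xy+A$, because $1\notin xA+yA$. So $r(t)\ne sR$, a
contradiction. Thus $s$ is not right morphic.
\end{remark}

To get a noncommutative unit-central ring from Proposition~\ref{prop:ext} we
use, as in Example~\ref{ex:first}, two derivations of $A$ that kill all units.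
There is a tension here. The cheap way to make $k[x,y]$ B\'ezout is to invert
elements; for instance, $k(x)[y]$ is a principal ideal domain. But then $x$
becomes a unit, and $\partial/\partial x$ does not kill it. We must create
B\'ezout relations without creating units.

\section{A principal ideal domain with few units and two derivations}\label{sec:pid}

\subsection{Adjoining one B\'ezout relation}

Let $a,b$ be coprime elements of a UFD $B$. The freest way to make them generate
the unit ideal is to adjoin a generic solution of $aX+bY=1$.

\begin{example}\label{ex:quadric}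
For $B=k[x,y]$, $a=x$, $b=y$ we get $B'=k[x,y,X,Y]/(xX+yY-1)$. Inverting $x$
allows us to eliminate $X$, so $B'[1/x]=k[x,x^{-1},y][Y]$, with units $\lambda
x^i$, $\lambda\in k^*$, $i\in\mathbb Z$; similarly the units of $B'[1/y]$ are
$\lambda y^j$. (That $B'$ embeds in these rings is part of
Lemma~\ref{lem:domain} below.) An element of both forms is a scalar, so
$B'^*=k^*$. The derivation $D=\partial/\partial x$ of $B$ extends to $B'$ by
$D(X)=-X^2$, $D(Y)=-XY$, because
\[
D(xX+yY)=X-xX^2-yXY=X-X(xX+yY)=0 .
\]
\end{example}

The next two lemmas say that everything in this example is general. In addition,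
$B'$ must again be a UFD, so that the construction can be repeated.

\begin{lemma}\label{lem:domain}
Let $C$ be a commutative domain, let $a,b\in C$ be not both $0$, and let
$F=aX+bY-1\in C[X,Y]$. Then $C'=C[X,Y]/(F)$ is a nonzero domain. If $a\ne0$, the
substitution $X\mapsto(1-bY)/a$, $Y\mapsto Y$ embeds $C'$ in $C[1/a][Y]$ and
identifies $C'[1/a]$ with $C[1/a][Y]$. If $b\ne0$, then in the same way $C'$
embeds in $C'[1/b]=C[1/b][X]$.
\end{lemma}

\begin{proof}
By symmetry we may assume $a\ne0$. A polynomial with constant term $-1$ over any
commutative ring is a nonzerodivisor, because the lowest homogeneous component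
of its product with $h\ne0$ is minus that of $h$. Suppose $ag=Fh$ in $C[X,Y]$.
Modulo $a$ this reads $Fh=0$ in $(C/aC)[X,Y]$, so $h=ah'$ for some
$h'\in C[X,Y]$, and $g=Fh'$. Thus $a$ is a nonzerodivisor on $C'$. So $C'$
embeds in $C'[1/a]$, which is $C[1/a][X,Y]/(F)\cong C[1/a][Y]$ by solving $F=0$
for $X$. The latter is a nonzero domain.
\end{proof}

\begin{lemma}\label{lem:step}
Let $B$ be a UFD, let $a,b\in B$ be nonzero and coprime, and put
$B'=B[X,Y]/(F)$ with $F=aX+bY-1$.
\begin{enumerate}
\item[(1)] $B'$ is a domain containing $B$, and $B'^*=B^*$.
\item[(2)] Every prime element of $B$ is prime in $B'$.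
\item[(3)] $B'$ is a UFD.
\item[(4)] Every derivation $D:B\to B$ extends to a derivation of $B'$. If $B$
is a $k$-algebra and $D$ is $k$-linear, the extension is $k$-linear.
\end{enumerate}
\end{lemma}

Coprimality is essential for (1): a prime $p$ dividing both $a$ and $b$ would
divide $aX+bY=1$ in $B'$, and so become a unit.

\begin{proof}
(1) By Lemma~\ref{lem:domain}, $B'$ is a domain, and $B\to B'$ is injective since
$B\to B'\to B[1/a][Y]$ is. A unit $u$ of $B'$ is a unit of
$B'[1/a]=B[1/a][Y]$, so $u\in B[1/a]$. In the same way
$u\in B'[1/b]^*=B[1/b][X]^*$, so $u\in B[1/b]$. We compare the two inside the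
fraction field of $B'$: if $u=r/a^m=s/b^n$ with $r,s\in B$, then $rb^n=sa^m$,
and $a^m\mid r$ because $a$ and $b$ are coprime; so $u\in B$. The same holds for
$u^{-1}$, so $u\in B^*$.

(2) Let $p$ be prime in $B$ and $C=B/pB$, a domain. Since $p$ does not divide
both $a$ and $b$, their images in $C$ are not both zero, and
$B'/pB'=C[X,Y]/(\bar aX+\bar bY-1)$ is a nonzero domain by
Lemma~\ref{lem:domain}. As $p\ne0$ in $B'$ by (1), it is prime there.

(3) We compare $B'$ with $B'[1/a]=B[1/a][Y]$, which is a UFD. Let
$p_1,\dots,p_r$ be the prime factors of $a$ in $B$, one from each class of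
associates. By (2) they are prime in $B'$, and they remain nonassociate there,
because $B'^*=B^*$. A unit of $B[1/a][Y]$ is a unit of $B[1/a]$; it can be
written $r/a^m$ with $r$ dividing a power of $a$ in $B$, so it is
$v\prod p_i^{n_i}$ with $v\in B^*$ and $n_i\in\mathbb Z$.

\emph{Only finitely many powers of $p_i$ divide a given $0\ne f\in B'$.} Since
$p_i\nmid b$, the element $p_i$ is still prime in $B[1/b]$, hence in the UFD
$B[1/b][X]\supseteq B'$, where only finitely many powers of it divide $f$.

Consequently every prime of $B'[1/a]$ can be \emph{normalized}: multiply it by a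
power of $a$ to bring it into $B'$, then divide by $p_1$ as often as possible,
then by $p_2$, and so on. This changes it by a unit of $B'[1/a]$, and the
resulting $\pi\in B'$ is divisible by no $p_i$ in $B'$.

\emph{A normalized prime $\pi$ is prime in $B'$.} It is nonzero, and it is a
nonunit of $B'$, being one of $B'[1/a]$. Let $\pi\mid gh$ in $B'$. In $B'[1/a]$
it divides a factor, say $g$. Clearing denominators, we get $tg=\pi h'$ with
$h'\in B'$ and $t$ a product of primes $p_i$. Each $p_i$ occurring in $t$
divides $\pi h'$ but not $\pi$, so it divides $h'$ and can be cancelled. After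
all cancellations, $\pi\mid g$ in $B'$.

\emph{Factorization.} Let $0\ne f\in B'$. In $B'[1/a]$ write
$f=v\prod p_i^{n_i}\,\pi_1\cdots\pi_s$ with $v\in B^*$ and normalized primes
$\pi_j$. All $n_i$ are $\ge0$: otherwise, in the equation
\[
f\prod_{n_l<0}p_l^{-n_l}=v\prod_{n_l\ge0}p_l^{n_l}\;\pi_1\cdots\pi_s
\]
of $B'$, a prime $p_i$ with $n_i<0$ divides the right side. But $p_i$ divides
neither the unit $v$, nor a prime $p_l$ not associate to it, nor any $\pi_j$. So
$f$ is a unit of $B'$ times a product of primes of $B'$.

(4) An extension must satisfy $aD(X)+bD(Y)=-w$, where $w=D(a)X+D(b)Y$. Since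
$aX+bY=1$ in $B'$, the choice $D(X)=-Xw$, $D(Y)=-Yw$ is a solution. Formally,
regard $B'$ as a $B[X,Y]$-module and extend $D$ to the derivation
$B[X,Y]\to B'$ with these values on $X$ and $Y$. Then
\[
D(F)=w+aD(X)+bD(Y)=w-(aX+bY)w=0
\]
in $B'$, so $D(Fh)=F\,D(h)+h\,D(F)=0$ for all $h$, and $D$ induces a derivation
of $B'$ that extends the given one. If $D$ kills $k$, so does the extension,
which is then $k$-linear.
\end{proof}

\subsection{Iterating}

Call an extension $B\subseteq C$ of UFDs \emph{tame} if $C^*=B^*$ and every
prime element of $B$ is prime in $C$. Lemma~\ref{lem:step} says that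
$B\subseteq B'$ is tame. Tameness is clearly transitive.

\begin{lemma}\label{lem:tame}
\begin{enumerate}
\item[(a)] If $B\subseteq C$ is tame, then coprime elements of $B$ are coprime in
$C$.
\item[(b)] The union $C$ of a chain of UFDs whose inclusions are tame is a UFD
and is tame over each member of the chain.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Prime factorizations in $B$ are prime factorizations in $C$. If coprime
$a,b\in B$ had a common prime factor in $C$, then a prime factor $p$ of $a$ and a
prime factor $p'$ of $b$ in $B$ would be associate in $C$: $p=up'$ with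
$u\in C^*=B^*$. Then they would be associate in $B$, a contradiction.

(b) A unit of $C$ is a unit of some member of the chain, and all members have
the same units. A prime $p$ of a member is thus a nonunit of $C$; if it divides
a product $gh$ in $C$, it does so in a member containing $p$, $g$, $h$ and the
quotient. We may take this member so large that $p$ is prime in it, by tameness,
so $p$ divides $g$ or $h$. Finally, each nonzero element of $C$ is a unit times a
product of primes in some member, and this is such a factorization in $C$.
\end{proof}

\begin{proposition}\label{prop:pid}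
For every field $k$ there are a principal ideal domain $A\supseteq k[x,y]$ with
$A^*=k^*$ and $k$-linear derivations $D,E:A\to A$ with
\[
D(x)=1,\quad D(y)=0,\qquad E(x)=0,\quad E(y)=1 .
\]
\end{proposition}

\begin{proof}
\emph{One round.} Let $B$ be a UFD and a $k$-algebra, with $k$-linear
derivations $D,E$. Using the axiom of choice, well-order the set of all pairs of
nonzero coprime elements of $B$ as $(a_\alpha,b_\alpha)_{\alpha<\lambda}$. We
construct, by transfinite recursion, UFDs $B_\alpha$ for $\alpha\le\lambda$ that
form an increasing chain with tame inclusions, together with $k$-linear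
derivations $D,E$ of $B_\alpha$, compatible with the inclusions. Put $B_0=B$.
Given $B_\alpha$ with $\alpha<\lambda$, the elements $a_\alpha,b_\alpha$ are
coprime in $B_\alpha$ by Lemma~\ref{lem:tame}(a), since $B\subseteq B_\alpha$ is
tame. Let $B_{\alpha+1}=(B_\alpha)'$ be the ring of Lemma~\ref{lem:step} for this
pair, with the extensions of $D$ and $E$ given there; by transitivity it is tame
over all earlier rings. At a limit ordinal take the union of the earlier rings,
with the union of the derivations; by Lemma~\ref{lem:tame}(b) it is a UFD and
tame over all of them. Put $\Gamma(B)=B_\lambda$. Any two nonzero coprime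
elements of $B$ generate the unit ideal of $\Gamma(B)$.

\emph{All rounds.} The elements added in one round form new pairs, so we repeat.
Start with $k[x,y]$, $D=\partial/\partial x$, $E=\partial/\partial y$, and let
$A=\bigcup_n\Gamma^n(k[x,y])$. By Lemma~\ref{lem:tame}(b), $A$ is a UFD with
$A^*=k[x,y]^*=k^*$, and $D$, $E$ extend to $A$.

\emph{$A$ is B\'ezout.} An ideal $fA+gA$ with $f=0$ or $g=0$ is principal. Let
$f,g\in A$ be nonzero; both lie in some $\Gamma^n(k[x,y])$. There $f=df'$ and
$g=dg'$ with $f',g'$ coprime. Since $f',g'$ generate the unit ideal of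
$\Gamma^{n+1}(k[x,y])$, we get $fA+gA=dA$.

\emph{$A$ is a principal ideal domain.} In a nonzero ideal $\mathfrak a$ choose
$d\ne0$ with the fewest prime factors, counted with multiplicity. For
$f\in\mathfrak a$ we have $dA+fA=eA$ for some $e\in\mathfrak a$. As $e$ divides
$d$, minimality shows that $e$ is associate to $d$, so $d\mid f$. Hence
$\mathfrak a=dA$.
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:proofA}

Take $A,D,E$ from Proposition~\ref{prop:pid}, let $Q$ be the fraction field of
$A$, and $M=Q/A$. We imitate $f_xg_y$ from Example~\ref{ex:first}. Since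
$D(f)E(g)$ lies in $A$ and vanishes in $M$, a denominator is needed; any nonzero
nonunit will do, and $x$ is one, because $A^*=k^*$. Put
\[
\varphi(f,g)=x^{-1}D(f)E(g)+A\in M .
\]
This is $k$-bilinear, and $\varphi(1,\cdot)=\varphi(\cdot,1)=0$ because
$D(1)=E(1)=0$. The left side of \eqref{eq:cocycle} is the class of $x^{-1}$
times
\[
aD(b)E(c)-\big(aD(b)+bD(a)\big)E(c)+D(a)\big(bE(c)+cE(b)\big)-cD(a)E(b)=0 .
\]
(It does not matter whether $D$ and $E$ commute.) By
Proposition~\ref{prop:ext}, $R=A\oplus M$ is a right and left morphic ring. From
the product formula,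
\begin{equation}\label{eq:comm}
[(a,m),(c,n)]=\big(0,\;x^{-1}\big(D(a)E(c)-D(c)E(a)\big)+A\big).
\end{equation}

\emph{Algebra structure.} As $D$ and $E$ kill $k$, we have $\varphi(\lambda,\mu)=0$
for $\lambda,\mu\in k$, so $k\oplus0$ is a subfield isomorphic to $k$; it is
central by \eqref{eq:comm}. So $R$ is a $k$-algebra.

\emph{Unit-central.} If $(a,m)$ is a unit of $R$, then $a\in A^*=k^*$. Hence
$D(a)=E(a)=0$, and $(a,m)$ is central by \eqref{eq:comm}.

\emph{Noncommutative.} We have $[(x,0),(y,0)]=(0,x^{-1}+A)\ne0$, since $x$ is
not a unit of $A$.

\emph{Radical.} If $j\in J(A)$, then $1+j\in A^*=k^*$, so $J(A)\subseteq k$; a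
proper ideal contains no nonzero scalar, so $J(A)=0$. The ideal $0\oplus M$ has
square zero, so it lies in $J(R)$, and $R/(0\oplus M)\cong A$ has zero radical,
so $J(R)\subseteq0\oplus M$. Thus $J(R)=0\oplus M$, $J(R)^2=0$, and
$R/J(R)\cong A$ is a principal ideal domain. \qed

\begin{remark}
In this example the commutator ideal is $I=0\oplus x^{-1}A/A$: by
\eqref{eq:comm} all commutators lie in this set, and it is the ideal generated
by $[(x,0),(y,0)]$. The criterion of Theorem~\ref{thm:B}(3) does not apply, of
course: the units and idempotents of $R/J(R)\cong A$ generate only the subring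
$k$.
\end{remark}

\section{What remains true}\label{sec:B}

Throughout this section $R$ is unit-central and right morphic, and $N$, $J$, $I$
are as in Theorem~\ref{thm:B}. Recall that a ring is \emph{reduced} if $0$ is
its only nilpotent element, and \emph{semiprime} if $0$ is its only ideal of
square zero. If $n$ is nilpotent, then $1+n$ is a unit, so in $R$
\begin{equation}\label{eq:nil}
\text{every nilpotent element is central.}
\end{equation}
It follows that every idempotent $e$ of $R$ is central. Indeed, for $y\in R$ the
elements $ey(1-e)$ and $(1-e)ye$ have square zero, hence are central, and so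
\[
ey(1-e)=e\cdot ey(1-e)=ey(1-e)\cdot e=0,\qquad
(1-e)ye=(1-e)ye\cdot e=e\cdot(1-e)ye=0 .
\]
Therefore $ey=eye=ye$.

Units and idempotents are thus central, and the plan is to write suitable
elements as products of these. The following lemma does so whenever passing from
$d$ to $d^2$ does not enlarge the annihilator.

\begin{lemma}\label{lem:eu}
Let $d\in R$ with $r(d^2)=r(d)$. Then $d=eu$ with a central idempotent $e\in dR$
and a central unit $u$.
\end{lemma}

\begin{proof}
Let $b$ be a mate of $d$, so that $dR=r(b)$ and $bR=r(d)$. First,
$dR\cap bR=0$: if $t=dy$ lies in $bR=r(d)$, then $d^2y=dt=0$, so $t=dy=0$ by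
hypothesis. Put $u=d+b$. If $ux=0$, then $dx=-bx\in dR\cap bR=0$, so
$x\in r(d)\cap r(b)=bR\cap dR=0$. By Lemma~\ref{lem:mates}(b), $u$ is a unit,
hence central. Since $db=0$, we have $d^2=d(d+b)=du$. So $e=du^{-1}\in dR$
satisfies $e^2=d^2u^{-2}=e$; it is central, being idempotent, and $d=eu$.
\end{proof}

We also use that in a reduced ring
\begin{equation}\label{eq:insert}
vw=0\ \text{ implies }\ vyw=0\ \text{ for all $y$.}
\end{equation}
Indeed $(wv)^2=w(vw)v=0$ gives $wv=0$, and then $(vyw)^2=vy(wv)yw=0$ gives
$vyw=0$.

\begin{example}[The reduced case]\label{ex:reduced}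
If $R$ is reduced, then it is commutative. Let $c\in R$ and $c^2x=0$. Inserting
$x$ in $c\cdot cx=0$ gives $(cx)^2=0$, so $cx=0$. Thus $r(c^2)=r(c)$, and $c$ is
central by Lemma~\ref{lem:eu}.
\end{example}

In general one can argue like this only modulo $N$, and gets only $cx\in N$. For
elements $c$ of the commutator ideal this is enough: they annihilate
$N\subseteq J$ by part (1) of the theorem, so that $c^2x=c(cx)=0$. Because of
this additional factor $c$ we apply the lemma to $c^2$ rather than to $c$.

\begin{proof}[Proof of Theorem \ref{thm:B}]
(1) By \eqref{eq:nil} nilpotent elements are central, so sums of them and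
multiples of them by arbitrary elements are nilpotent, and $N$ is an ideal
consisting of nilpotent elements. Hence $N\subseteq J$. If $z\in J$, then $1+z$
is a unit, hence central, so $J\subseteq Z(R)$. For $z\in J$ and $x,y\in R$ the
elements $z$ and $zx$ of $J$ are both central, so
\[
z[x,y]=zxy-zyx=(zx)y-y(zx)=0 .
\]
As $z$ is central, it annihilates all $s[x,y]t$, and therefore $JI=IJ=0$.

(2) Let $c\in I$ and $d=c^2$.

\emph{We have $r(d^2)=r(d)$.} Suppose $c^4x=0$. The ring $R/N$ is reduced, since
an element with a nilpotent power is nilpotent. Denote images there by bars.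
Inserting $\bar x$ by \eqref{eq:insert} three times, at the dots, we get
\[
\bar c\cdot\bar c^3\bar x=0\ \Rightarrow\
\bar c\bar x\bar c\cdot\bar c^2\bar x=0\ \Rightarrow\
\bar c\bar x\bar c\bar x\bar c\cdot\bar c\bar x=0\ \Rightarrow\
(\bar c\bar x)^4=0 .
\]
So $\bar c\bar x=0$, that is, $cx\in N$. Since $IN\subseteq IJ=0$, it follows
that $dx=c(cx)=0$.

\emph{The element $c$ is central.} By Lemma~\ref{lem:eu}, $c^2=d=eu$ with a
central idempotent $e\in dR$ and a central unit $u$. We split $c=c(1-e)+ce$.
First, $\big(c(1-e)\big)^2=eu(1-e)=0$, so $c(1-e)$ is central by \eqref{eq:nil}.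
Second,
\[
(ce+1-e)^2=c^2e+1-e=eu+1-e
\]
is a unit with inverse $eu^{-1}+1-e$. So $ce+1-e$ is a unit, hence central, and
therefore $ce$ is central. This proves $I\subseteq Z(R)$.

\emph{We have $I^2=0$.} For $x,y,s,t\in R$ both $[x,y]$ and $[x,y]s$ lie in $I$,
so they are central, and
\[
0=\big[[x,y]s,\,t\big]=[x,y]\,[s,t]+\big[[x,y],t\big]\,s=[x,y]\,[s,t] .
\]
Commutators are central and generate $I$, so $I^2=0$. Hence
$I\subseteq N\subseteq J$, and $R/N$ and $R/J$ are commutative. The two
identities in (2) have been proved on the way. (In hindsight, the idempotent $e$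
above is $0$, since $e\in dR\subseteq I$ and so $e=e^2\in I^2$.)

(3) Fix $y\in R$ and put $\delta(x)=[x,y]$. This is an additive map with
$\delta(xx')=x\delta(x')+\delta(x)x'$, and its values are central by (2). The
set $T=\{x\in R:\delta(x)=0\}$ is a subring, and it contains $J$ by (1).

If $x+J$ is a unit of $R/J$, then $x$ is a unit of $R$, so $x$ is central and
$x\in T$. If $x+J$ is an idempotent of $R/J$, then $x^2-x\in J\subseteq T$, so
$\delta(x)=\delta(x^2)=2x\,\delta(x)$, because $\delta(x)$ is central. That is,
$(1-2x)\delta(x)=0$. Now $(1-2x)^2=1+4(x^2-x)\in1+J$ is a unit, so $1-2x$ is a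
unit, $\delta(x)=0$, and $x\in T$. So if units and idempotents generate $R/J$,
then $T=R$. As $y$ was arbitrary, $R$ is commutative.

Suppose $R/J$ is von Neumann regular, that is, each of its elements $a$ can be
written $a=axa$. Since $R/J$ is commutative by (2), $e=ax$ is an idempotent with
$ea=a$, and
\[
(a+1-e)(ex+1-e)=axe+1-e=1 .
\]
So $a=e(a+1-e)$ is an idempotent times a unit, and the criterion applies.

Finally, if $R$ is semiprime, then $I^2=0$ forces $I=0$, and $R$ is commutative.
\end{proof}

\begin{thebibliography}{9}
\raggedright
\bibitem{ART}
S. Lopez-Permouth, D. V. Huynh (eds.), \emph{Advances in Ring Theory},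
Birkh\"auser, 2010, ISBN 3034602855.
\url{https://nzdr.ru/data/media/biblio/kolxoz/M/MA/MAa/Lopez-Permouth%20S.,%20Huynh%20D.V.%20(eds.)%20Advances%20in%20ring%20theory%20(Birkhauser,%202010)(ISBN%203034602855)(O)(356s)_MAa_.pdf}
\end{thebibliography}

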